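# Automorphisms of the Shimura curves $X_D$

## 1. For genus at least two, all automorphisms are Atkin–Lehner involutions

Let $B$ be an indefinite division quaternion algebra over $\mathbb{Q}$ of reduced discriminant $D>1$, let $\mathcal{O}$ be a maximal order in $B$, and let $X_D/\mathbb{Q}$ be Shimura's canonical model of the Shimura curve of discriminant $D$ with full level structure, of genus $g_D$. Let $W_D\subset \mathrm{Aut}(X_D)$ be its Atkin–Lehner group.

**Theorem A.** If $g_D\ge 2$, then $\mathrm{Aut}(X_D)=W_D$.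

Let us unpack the statement. A quaternion algebra $B$ over $\mathbb{Q}$ is determined by the finite set of primes $p$ for which $B_p=B\otimes\mathbb{Q}_p$ is a division algebra. Their product is $D$. *Indefinite* means $B\otimes\mathbb{R}\cong M_2(\mathbb{R})$, and then the number $r$ of primes dividing $D$ is even. Write $\mathrm{trd}$ and $\mathrm{nrd}$ for the reduced trace and norm and $x\mapsto\bar x$ for the canonical involution, so that $x+\bar x=\mathrm{trd}\,x$ and $x\bar x=\mathrm{nrd}\,x$. Fix $B\hookrightarrow M_2(\mathbb{R})$. The group $\Gamma_D=\mathcal{O}^1$ of units of reduced norm $1$ is then a discrete subgroup of $\mathrm{SL}_2(\mathbb{R})$, and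
$$X_D(\mathbb{C})^{an}=\Gamma_D\backslash\mathcal{H}$$
is a compact Riemann surface, $\mathcal{H}$ being the upper half-plane. The curve $X_D$ is the coarse moduli space of abelian surfaces with multiplication by $\mathcal{O}$.

An element $b\in B^*$ of positive norm that normalizes $\Gamma_D$ induces an automorphism of $\Gamma_D\backslash\mathcal{H}$. The Atkin–Lehner group is
$$W_D=\mathbb{Q}^*\Gamma_D\backslash N_{B^*}(\Gamma_D)=\{\omega_m: m\mid D,\ m>0\}\cong(\mathbb{Z}/2\mathbb{Z})^r .$$
Throughout, classes in $W_D$ are represented by normalizing elements of *positive* norm, as elements of negative norm exchange the two half-planes. The action of $W_D$ on $X_D$ is faithful: if $b$ acts trivially, then for some $\gamma\in\Gamma_D$ the equality $bz=\gamma z$ holds for uncountably many $z$, so $\gamma^{-1}b$ is scalar and $b\in\mathbb{Q}^*\Gamma_D$. Theorem A says that these visible symmetries are the only ones.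

**Example (discriminant 6).** Let $i^2=-1$, $j^2=3$, $ij=-ji=k$. Then $\mathrm{nrd}(w+xi+yj+zk)=w^2+x^2-3y^2-3z^2$. The algebra is split at $\infty$ because $3>0$, and ramified at $3$ because $-1$ is not a square mod $3$. By parity it is ramified at $2$, so $D=6$. Put $\varepsilon=\frac12(1+i+j+k)$ and $\mathcal{O}=\mathbb{Z}+\mathbb{Z}i+\mathbb{Z}j+\mathbb{Z}\varepsilon$. This is a ring: for instance $i\varepsilon=\varepsilon-1-j$, $\ j\varepsilon=\varepsilon+1-2i-k$, $\ \varepsilon i=\varepsilon-1-k$, $\ \varepsilon j=\varepsilon+1+i$, $\ \varepsilon^2=\varepsilon+1$, with $k=2\varepsilon-1-i-j$. The order $\mathbb{Z}\langle 1,i,j,k\rangle$ has reduced discriminant $12$ and index $2$ in $\mathcal{O}$, so $\mathcal{O}$ has reduced discriminant $6$ and is maximal. Note $\mathrm{nrd}\,\varepsilon=\frac14(1+1-3-3)=-1$: there is a unit of norm $-1$. It normalizes $\Gamma_6$ but does not act holomorphically on $\mathcal{H}$, which is the reason for the sign convention above.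

The proof uses the following known facts.

**Quoted facts (Kontogeorgis–Rotger).** Assume $g_D\ge2$. Then
(1) $\mathrm{Aut}(X_D)=\mathrm{Aut}(X_D\times\mathrm{Spec}\,\overline{\mathbb{Q}})=\mathrm{Aut}(X_D(\mathbb{C})^{an})$;
(2) $\mathrm{Aut}(X_D)\simeq(\mathbb{Z}/2\mathbb{Z})^s$ with $r\le s\le r+1$;
(3) $s=r$ if $D\le1500$, except possibly for $D=493,583,667,697,943$.

By (2) and (3), Theorem A holds for $D\le1500$ outside the five listed values, because $W_D\subset\mathrm{Aut}(X_D)$ and both groups have order $2^r$. By (1), we may work with the Riemann surface, and every automorphism of it is defined over $\mathbb{Q}$.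

The same method gives a supplement with level structure, which is not needed for Theorem A. An *Eichler order* of squarefree level $N$ prime to $D$ is an order $\mathcal{O}$ that is maximal at $p\nmid N$ and, for $p\mid N$, is the intersection $\mathrm{End}(\Lambda)\cap\mathrm{End}(\Lambda')\subset M_2(\mathbb{Q}_p)$ for lattices $\Lambda\supset\Lambda'$ of index $p$; in a suitable basis it consists of the integral matrices that are upper triangular mod $p$.

**Theorem B.** Let $D>1$ be as above, $N\ge1$, $DN$ squarefree, and let $r$ be the number of primes dividing $DN$. Let $\mathcal{O}$ be an Eichler order of level $N$ in $B$, $\Gamma=\mathcal{O}^1$, $X=\Gamma\backslash\mathcal{H}$, $g=g(X)\ge2$, and $W_{D,N}=\mathbb{Q}^*\Gamma\backslash N_{B^*_{>0}}(\mathcal{O})\cong(\mathbb{Z}/2)^r$. Then $\mathrm{Aut}(X_{\mathbb{C}})=W_{D,N}$ in each of these cases: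

* (a) $X$ has no elliptic points;
* (b) $\mathrm{tr}(T_\ell^2\mid S_2(\Gamma))>(\ell+1)^2$ for some prime $\ell\nmid DN$;
* (c) $g-1>2^{r-1}(2\ell-1)$ for some prime $\ell\nmid DN$;
* (d) $\prod_{p\mid D}\frac{p-1}2\prod_{p\mid N}\frac{p+1}2>12\ell+1$ for some prime $\ell\nmid DN$.

In particular this holds for all but finitely many $(D,N)$ with $DN$ squarefree, $D>1$. Any exception has all primes dividing $DN$ at most $821$.

From now on $DN$ is squarefree, $D>1$, $\mathcal{O}$ is an Eichler order of level $N$, $\Gamma=\mathcal{O}^1$, $X=\Gamma\backslash\mathcal{H}$, $g=g(X)$, $W=W_{D,N}$, $\bar\Gamma=\Gamma/\{\pm1\}$. Theorem A is the case $N=1$, $\Gamma=\Gamma_D$, $W=W_D$.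

## 2. Elliptic points, the genus, and strong approximation

Let $z_0\in\mathcal{H}$. Since $B$ is a division algebra, $\Gamma$ has no parabolic elements and $X$ is compact. The stabilizer of $z_0$ in $\mathrm{GL}_2^+(\mathbb{R})$ is commutative. So if a non-scalar $x\in\Gamma$ fixes $z_0$, every element of $\Gamma_{z_0}$ commutes with $x$ and lies in the imaginary quadratic field $\mathbb{Q}(x)$. Conversely, elements of $\mathbb{Q}(x)^*$ fix $z_0$. Hence $\Gamma_{z_0}$ is either $\pm1$ or the unit group of the imaginary quadratic order $\mathbb{Q}(x)\cap\mathcal{O}$, and $|\bar\Gamma_{z_0}|\in\{1,2,3\}$.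

**Definition.** The point $[z_0]\in X$ is *elliptic of order $e$* if $|\bar\Gamma_{z_0}|=e\in\{2,3\}$. Let $e_2,e_3$ be the numbers of elliptic points of orders $2,3$.

Classically, with $\varphi$ the Euler function and $\psi(N)=\prod_{p\mid N}(p+1)$,
$$g-1=\tfrac1{12}\varphi(D)\psi(N)-\tfrac{e_2}4-\tfrac{e_3}3, \tag{1}$$
$$e_2=\prod_{p\mid D}\Big(1-\big(\tfrac{-4}p\big)\Big)\prod_{p\mid N}\Big(1+\big(\tfrac{-4}p\big)\Big),\qquad e_3=\prod_{p\mid D}\Big(1-\big(\tfrac{-3}p\big)\Big)\prod_{p\mid N}\Big(1+\big(\tfrac{-3}p\big)\Big).$$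
Thus for $N=1$ we have $e_2=0$ as soon as some $p\mid D$ is $\equiv1\bmod4$, and $e_3=0$ as soon as some $p\mid D$ is $\equiv1\bmod3$. Some small values for $N=1$:

| $D$ | $\varphi(D)$ | $e_2$ | $e_3$ | $g_D$ |
|---|---|---|---|---|
| $6$ | $2$ | $1\cdot2=2$ | $2\cdot1=2$ | $0$ |
| $14$ | $6$ | $1\cdot2=2$ | $2\cdot0=0$ | $1$ |
| $26$ | $12$ | $1\cdot0=0$ | $2\cdot0=0$ | $2$ |
| $35$ | $24$ | $0\cdot2=0$ | $2\cdot0=0$ | $3$ |
| $38$ | $18$ | $1\cdot2=2$ | $2\cdot0=0$ | $2$ |

**Strong approximation.** Hats denote finite adelic objects: $\hat B=B\otimes\hat{\mathbb{Q}}$, $\hat{\mathcal{O}}=\prod_p\mathcal{O}_p$. As $B$ is indefinite, $B^1$ is dense in $\hat B^1$ (textbook theorem). We draw four consequences.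

1. Since $\hat{\mathcal{O}}^1$ is open in $\hat B^1$, the group $\Gamma=B^1\cap\hat{\mathcal{O}}^1$ is dense in $\hat{\mathcal{O}}^1=\prod_p\mathcal{O}_p^1$, and $\hat B^1=B^1\hat{\mathcal{O}}^1$.
2. $\hat B^*=B^*\hat{\mathcal{O}}^*$. Given $\hat b$, write $\mathrm{nrd}\,\hat b=q\hat c$ with $q\in\mathbb{Q}^*$, $\hat c\in\hat{\mathbb{Z}}^*$. Every element of $\mathbb{Q}^*$ is a reduced norm from $B^*$ ($B$ being indefinite) and $\mathrm{nrd}(\mathcal{O}_p^*)=\mathbb{Z}_p^*$. So pick $b\in B^*$, $\hat v\in\hat{\mathcal{O}}^*$ of norms $q,\hat c$. Then $b^{-1}\hat b\hat v^{-1}\in\hat B^1=B^1\hat{\mathcal{O}}^1$.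
3. There is $\varepsilon\in\mathcal{O}^*$ with $\mathrm{nrd}\,\varepsilon=-1$. Take $b\in B^*$ and $\hat u\in\hat{\mathcal{O}}^*$ of norm $-1$ and write $b^{-1}\hat u=\gamma v$ with $\gamma\in B^1$, $v\in\hat{\mathcal{O}}^1$. Then $\varepsilon=b\gamma=\hat uv^{-1}\in B\cap\hat{\mathcal{O}}^*=\mathcal{O}^*$.
4. Every locally principal left $\mathcal{O}$-ideal has the form $\mathcal{O}x$ with $\mathrm{nrd}\,x>0$, and $x$ is unique up to left multiplication by $\Gamma$. (Use 2, inverted, to get $x$; use 3 to fix the sign; two such $x$ differ by a unit of positive norm.)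

## 3. Lifting automorphisms to the half-plane

The sensible first attempt is to lift an automorphism $u$ of $X=\Gamma\backslash\mathcal{H}$ to $\mathcal{H}$. A lift lies in $\mathrm{PSL}_2(\mathbb{R})$ and normalizes $\bar\Gamma$, and arithmetic should then place it in $B^*$. Here is exactly how far this goes.

**Proposition 1.** Let $u$ be an automorphism of the Riemann surface $X$ that permutes the elliptic points and preserves their orders. Then $u\in W$.

*Proof.*

**Step 1: lift $u$ to $\mathcal{H}$.** Let $X^\circ,\mathcal{H}^\circ$ be the complements of the elliptic points and of their preimages. Then $\mathcal{H}^\circ\to X^\circ$ is a Galois covering with group $\bar\Gamma$. It corresponds to a normal subgroup $K\subset\pi_1(X^\circ)$, the image of $\pi_1(\mathcal{H}^\circ)$. As $\mathcal{H}$ is simply connected, $\pi_1(\mathcal{H}^\circ)$ is normally generated by small loops about the punctures. A small loop about a puncture above $P$ maps to a conjugate of the $e_P$-th power of a small loop about $P$, where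 $e_P$ is the order of $P$; and every conjugate of such a power arises in this way. So $K$ is the normal subgroup generated by the $e_P$-th powers of small loops about the elliptic points $P$. Because $u$ preserves $X^\circ$ and the orders, $u_*K=K$ (base points do not matter, $K$ being normal). By covering theory $u$ lifts to an automorphism of $\mathcal{H}^\circ$, holomorphic because the covering is a local isomorphism. Identify $\mathcal{H}$ with a disc: the lift is bounded, so it extends over the punctures, with values in the open disc by the maximum principle. The same holds for its inverse. We obtain $h\in\mathrm{Aut}(\mathcal{H})=\mathrm{PSL}_2(\mathbb{R})$. For $\gamma\in\bar\Gamma$, $h\gamma h^{-1}$ and $h^{-1}\gamma h$ cover the identity of $X^\circ$, so they lie in $\bar\Gamma$. Lift $h$ to $\mathrm{SL}_2(\mathbb{R})$; since $-1\in\Gamma$, $h\Gamma h^{-1}=\Gamma$.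

**Step 2: replace $h$ by an element of $B^*$.** The $\mathbb{Q}$-span of $\Gamma$ is a subalgebra of the division algebra $B$, hence a division algebra. It is noncommutative, since $\Gamma$ is dense in $\mathcal{O}_p^1\cong\mathrm{SL}_2(\mathbb{Z}_p)$ for $p\nmid DN$. A noncommutative division algebra over $\mathbb{Q}$ has dimension at least $4$, so the span is $B$. Conjugation by $h$ therefore preserves $B$. By Skolem–Noether it agrees on $B$ with conjugation by some $b\in B^*$. Then $b^{-1}h$ centralizes $B\otimes\mathbb{R}=M_2(\mathbb{R})$, so $h=\lambda b$ with $\lambda\in\mathbb{R}^*$. From $1=\lambda^2\,\mathrm{nrd}(b)$ we get $\mathrm{nrd}(b)>0$, and $b$ normalizes $\Gamma$ and induces $u$. For $N=1$ this says $u\in W_D$.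

**Step 3: for general $N$, $b$ normalizes $\mathcal{O}$.** This is needed because $W_{D,N}$ is defined by the normalizer of $\mathcal{O}$. By density $b$ normalizes $\mathcal{O}_p^1$ for every $p$. For $p\nmid D$ let $b$ act on the tree of $\mathrm{PGL}_2(\mathbb{Q}_p)$ (vertices: homothety classes of lattices). The fixed set of a group is convex, and $b$ preserves the fixed set of $\mathcal{O}_p^1$.

* If $p\nmid DN$, $\mathcal{O}_p^1\cong\mathrm{SL}_2(\mathbb{Z}_p)$ fixes a vertex and is transitive on its $p+1$ neighbours, so by convexity it fixes no other vertex. Thus $b$ fixes this vertex.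
* If $p\mid N$, $\mathcal{O}_p^1$ fixes both ends of an edge and is transitive on the $p\ge2$ other neighbours of each end (use the unipotent matrices in $\mathcal{O}_p^1$, upper for one end and lower for the other). So it fixes exactly these two vertices, and $b$ stabilizes the edge.
* If $p\mid D$, $\mathcal{O}_p$ is the unique maximal order of $B_p$ and all of $B_p^*$ normalizes it.

In each case $b$ normalizes $\mathcal{O}_p$. Hence $b$ normalizes $\mathcal{O}$. $\square$

**Example (no elliptic points).** For $D=26$ and $D=35$ the hypothesis of Proposition 1 is empty. So $\mathrm{Aut}(X_{26})=W_{26}$ and $\mathrm{Aut}(X_{35})=W_{35}$, groups of order $4$, with no further work.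

**Where lifting stops.** If $X$ has elliptic points, $\mathcal{H}\to X$ is not an unramified covering, and nothing in the argument prevents $u$ from moving an elliptic point to an ordinary one. Then $u_*K=K$ cannot even be formulated, and no lift exists. In genus $1$ this happens: $X_{14}$ has two elliptic points, of order $2$, and $X_{14}(\mathbb{C})$ is a complex torus. At most two translations map this two-point set to itself, while the automorphism group is infinite and $W_{14}$ has order $4$. So an argument for $g\ge2$ must use $g\ge2$ to show that automorphisms *see* the elliptic points. The complex structure of $X$ alone does not mark them. We need an object attached to $X$ that marks the elliptic points and that every automorphism must preserve.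

## 4. The Hecke curve $Y\subset X\times X$ marks the elliptic points

Fix a prime $\ell\nmid DN$ and an isomorphism $\mathcal{O}_\ell\cong M_2(\mathbb{Z}_\ell)$. Put
$$\Theta=\{x\in\mathcal{O}:\mathrm{nrd}\,x=\ell\},\qquad\Theta'=\{x\in\mathcal{O}:\mathrm{nrd}\,x=\ell^2,\ x\notin\ell\mathcal{O}\}.$$

**Step 1: describe $\Gamma\backslash\Theta$ and $\Gamma\backslash\Theta'$ by lattices.** By consequence 4 of Section 2, $\Gamma x\mapsto\mathcal{O}x$ is a bijection from $\Gamma\backslash\Theta$ onto left ideals that are trivial away from $\ell$ and have norm $\ell$ at $\ell$; similarly for $\Theta'$. Left ideals of finite index $M_2(\mathbb{Z}_\ell)x$ correspond to sublattices $L_0x$ of the row lattice $L_0=\mathbb{Z}_\ell^2$. So $\Gamma\backslash\Theta$ corresponds to the $\ell+1$ sublattices of index $\ell$, that is, to $\mathbb{P}^1(\mathbb{F}_\ell)$. And $\Gamma\backslash\Theta'$ corresponds to the $\ell(\ell+1)$ sublattices with quotient cyclic of order $\ell^2$, that is, to $\mathbb{P}^1(\mathbb{Z}/\ell^2)$. By density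 $\Gamma$ surjects onto $\mathrm{SL}_2(\mathbb{Z}/\ell^2)$, which acts transitively on both sets. Hence $\Theta=\Gamma\alpha\Gamma$ and $\Theta'=\Gamma\beta\Gamma$ are single double cosets.

**Step 2: define the correspondences and relate them.** Let
$$T_\ell:[z]\mapsto\sum_{x\in\Gamma\backslash\Theta}[xz],\qquad T':[z]\mapsto\sum_{x\in\Gamma\backslash\Theta'}[xz].$$
They are well defined, since replacing $z$ by $\gamma z$ permutes the cosets. They are symmetric: $\Theta,\Theta'$ are stable under $x\mapsto\bar x$, and $x^{-1}z=\bar xz$. Moreover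
$$T_\ell^2=T'+(\ell+1)\,\mathrm{id}. \tag{2}$$
Indeed $T_\ell^2$ sums over chains $L_2\subset L_1\subset L_0$ with both indices $\ell$. Either $L_2=\ell L_0$, which occurs for $\ell+1$ choices of $L_1$ and gives an element $\ell\gamma$ with $\gamma\in\Gamma$, sending $[z]$ to $[z]$; or $L_0/L_2$ is cyclic of order $\ell^2$ and $L_1$ is unique. For $\ell=2$ the count is $3\cdot3=6+3$.

**Step 3: realize $T_\ell$ as an irreducible curve.** Let $\Gamma_\alpha=\Gamma\cap\alpha^{-1}\Gamma\alpha$, $X_\alpha=\Gamma_\alpha\backslash\mathcal{H}$, with maps $\pi_1([z])=[z]$, $\pi_2([z])=[\alpha z]$ to $X$, and let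
$$Y=(\pi_1,\pi_2)(X_\alpha)=\{([z],[xz]):z\in\mathcal{H},\ x\in\Theta\}\subset X\times X.$$
The map $\gamma\mapsto\Gamma\alpha\gamma$ identifies $\Gamma_\alpha\backslash\Gamma$ with $\Gamma\backslash\Theta$, so $\deg\pi_1=\ell+1$ and $(\pi_1,\pi_2)_*[X_\alpha]$ is the cycle of $T_\ell$.

*The map $X_\alpha\to Y$ is birational.* Two points with the same image under $\pi_1$ can be written $[z],[\gamma z]$ with $\gamma\in\Gamma$. Suppose they also have the same image under $\pi_2$, and that $z$ lies outside the countable set of fixed points of non-scalar elements of $B^*$ of positive norm. Then $\alpha\gamma z=\delta\alpha z$ for some $\delta\in\Gamma$, so $\alpha\gamma\in\mathbb{Q}^*\delta\alpha$. Comparing norms, $\alpha\gamma=\pm\delta\alpha$, so $\gamma\in\Gamma_\alpha$ and the two points coincide.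

Hence $Y$ is an irreducible curve representing $T_\ell$ with multiplicity one. It is symmetric under the swap of factors, and its normalization is $X_\alpha$.

**Lemma 2.** A point $P\in X$ is elliptic of order $e\in\{2,3\}$ if and only if the largest ramification index of $\pi_1:X_\alpha\to X$ above $P$ is $e$.

*Proof.* Let $P=[z_0]$. The ramification indices above $P$ are the orbit sizes of the cyclic group $\bar\Gamma_{z_0}$ acting on $\Gamma_\alpha\backslash\Gamma\cong\Gamma\backslash\Theta\cong\mathbb{P}^1(\mathbb{F}_\ell)$. So $\pi_1$ is unramified above non-elliptic points, and above an elliptic point of order $e$ (a prime) the indices lie in $\{1,e\}$. It remains to see that a generator acts nontrivially. It is represented by $x\in\Gamma$ with $x^2+1=0$ (if $e=2$) or $x^2-x+1=0$ (if $e=3$). If it acted trivially on $\mathbb{P}^1(\mathbb{F}_\ell)$, $x$ would be scalar in $\mathcal{O}/\ell\mathcal{O}\cong M_2(\mathbb{F}_\ell)$, so $x=a+\ell y$ with $a\in\mathbb{Z}$, $y\in\mathcal{O}$. The quantity $\mathrm{trd}^2-4\,\mathrm{nrd}$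 is unchanged by adding $a$ and is multiplied by $\ell^2$ under scaling. So $-4$, respectively $-3$, equals $\ell^2\delta$ with $\delta=\mathrm{trd}(y)^2-4\,\mathrm{nrd}(y)\equiv0,1\pmod4$. But $\ell^2\nmid3$, and $-4=\ell^2\delta$ forces $\ell=2$, $\delta=-1\equiv3\pmod4$. Both are impossible. $\square$

So $Y$ marks the elliptic points. We now need: every automorphism $u$ satisfies $(u\times u)(Y)=Y$.

## 5. Automorphisms commute with $T_\ell$ on the Jacobian

**Lemma 3.** Every automorphism $u$ of $X_{\mathbb{C}}$ commutes with $T_\ell$ in $\mathrm{End}(J)\otimes\mathbb{Q}$, $J=\mathrm{Jac}(X)$, hence on $H^1(X,\mathbb{Q})$. (Here $g\ge2$, and $\ell\nmid DN$.)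

*Proof for $N=1$.* By fact (1), $u$ is defined over $\mathbb{Q}$, so it induces an element of $\mathrm{End}_{\mathbb{Q}}(J)$. The same is true of $T_\ell$. By Ribet (C. R. Acad. Sci. Paris 291 (1980)), $J$ is $\mathbb{Q}$-isogenous to the new part of $J_0(D)$. The latter is $\mathbb{Q}$-isogenous to $\prod_fA_f$ over Galois orbits of newforms $f$ of level $D$, where $\mathrm{End}^0_{\mathbb{Q}}(A_f)=K_f$ is a field and the $A_f$ are pairwise non-isogenous over $\mathbb{Q}$. So $\mathrm{End}^0_{\mathbb{Q}}(J)\cong\prod_fK_f$ is commutative.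

*A second argument, for any $u$ acting on $J$ by an endomorphism over $\mathbb{Q}$.* For a prime $p\nmid\ell DN$, the Eichler–Shimura congruence relation gives
$$T_\ell=\mathrm{Frob}_\ell+\ell\,\mathrm{Frob}_\ell^{-1}\quad\text{on }V_p(J).$$
An endomorphism over $\mathbb{Q}$ commutes with $\mathrm{Frob}_\ell$, hence with $T_\ell$ on $V_p(J)$, and $\mathrm{End}(J)\otimes\mathbb{Q}$ acts faithfully on $V_p(J)$.

*Proof for general $N$.* We show that $u$ acts on $J$ by an endomorphism over $\mathbb{Q}$; then the second argument applies.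

**Step 1: $J$ is $\mathbb{Q}$-isogenous to an abelian subvariety of $J_0(DN)$.** The tools are the Eichler–Shimura relation (Shimura, Ann. of Math. 85 (1967); Carayol, Compositio Math. 59 (1986)), the Jacquet–Langlands correspondence and Faltings' theorem. Here is how they combine. Fix a prime $p$. The operators $T_q$, $q\nmid pDN$, commute and act semisimply. Decompose $V_p(J)\otimes\overline{\mathbb{Q}}_p=\bigoplus_\lambda V_\lambda$ by systems of eigenvalues. As $H^1(X,\mathbb{C})=S_2(\Gamma)\oplus\overline{S_2(\Gamma)}$ and the eigenvalues are real, $\dim V_\lambda=2m_\lambda$ with $m_\lambda$ the multiplicity of $\lambda$ in $S_2(\Gamma)$. On $V_\lambda$, $F=\mathrm{Frob}_q$ satisfies $F^2-\lambda(T_q)F+q=0$. The Weil pairing is nondegenerate on $V_\lambda$ because the $T_q$ are self-adjoint, and $F$ multiplies it by $q$. So the eigenvalues $a$ and $q/a$ of $F$ have equal multiplicity, and the characteristic polynomial of $F$ on $V_\lambda$ is $(T^2-\lambda(T_q)T+q)^{m_\lambda}$. The same holds for $J_0(DN)$, with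 multiplicities $n_\lambda$, and Jacquet–Langlands gives $m_\lambda\le n_\lambda$. Let $V'_\lambda$ be the $\lambda$-part for $J_0(DN)$. The Galois modules $V_\lambda^{n_\lambda}$ and $V_\lambda'^{\,m_\lambda}$ are semisimple (Faltings) with equal characteristic polynomials of Frobenius, so they are isomorphic by Chebotarev and Brauer–Nesbitt. Therefore $V_\lambda$ embeds in $V'_\lambda$, and $V_p(J)\otimes\overline{\mathbb{Q}}_p$ embeds Galois-equivariantly in $V_p(J_0(DN))\otimes\overline{\mathbb{Q}}_p$. By Faltings the space of equivariant maps is $\mathrm{Hom}_{\mathbb{Q}}(J,J_0(DN))\otimes\overline{\mathbb{Q}}_p$. Injectivity is the nonvanishing of some maximal minor, a polynomial condition that holds somewhere on this space, hence at some point of $\mathrm{Hom}_{\mathbb{Q}}(J,J_0(DN))\otimes\mathbb{Q}$. A multiple of that point is a homomorphism $J\to J_0(DN)$ with finite kernel.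

**Step 2: all endomorphisms of $J$ are defined over $\mathbb{Q}$.** As $DN$ is squarefree, $J_0(DN)$ is semistable (Deligne–Rapoport), hence so is $J$. By Ribet (Ann. of Math. 101 (1975)), all $\overline{\mathbb{Q}}$-endomorphisms of a semistable abelian variety over a number field $K$ are defined over an extension of $K$ unramified at all finite places. For $K=\mathbb{Q}$ this extension is $\mathbb{Q}$, by Minkowski. Endomorphisms over $\mathbb{C}$ are defined over $\overline{\mathbb{Q}}$. So $u$ acts on $J$ by an endomorphism over $\mathbb{Q}$. $\square$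

**What Lemma 3 does not give.** It says that $(u\times u)(Y)$ and $Y$ induce the same map on $H^1$. It does not say that they are the same curve. On $X_{14}$ a translation acts trivially on the Jacobian, so it commutes with every $T_\ell$; but if it preserved a curve $Y$, then, as we shall see in the proof of Proposition 5, it would permute the elliptic points, which almost no translation does. To pass from equality of classes to equality of curves we use one elementary fact about surfaces: two *distinct* irreducible curves have intersection number $\ge0$. So a curve with *negative* self-intersection is the only irreducible curve in its class.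

## 6. If $Y\cdot Y<0$, every automorphism preserves $Y$

For a divisor $C$ on $X\times X$ with projections $p_1,p_2$, let $d_i(C)$ be its degree over the $i$-th factor, $C^t$ its image under the swap, and $C^*(x)=p_{1*}([C]\cup p_2^*x)$ its action on $H^1(X,\mathbb{Q})$. For the graph of $f$ this is $f^*$.

**Lemma 4.** The class $[C]\in H^2(X\times X,\mathbb{Q})$ is determined by $d_1(C),d_2(C),C^*$, and
$$C_1\cdot C_2=d_1(C_1)d_2(C_2)+d_2(C_1)d_1(C_2)-\mathrm{tr}\big(C_1^*\circ(C_2^t)^*\mid H^1(X,\mathbb{Q})\big).\tag{3}$$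

*Proof.* By Künneth, $[C]=d_2(C)[\mathrm{pt}\times X]+d_1(C)[X\times\mathrm{pt}]+h$, with $h$ a sum of terms $a\otimes b:=p_1^*a\cup p_2^*b$, $a,b\in H^1$. The first two terms act as $0$ on $H^1$ for degree reasons. The term $a\otimes b$ acts by $x\mapsto(\int bx)\,a$, so by Poincaré duality $h$ is determined by $C^*$. The first two components give the first two terms of (3) and are orthogonal to $H^1\otimes H^1$. It remains to compare the two sides on $H^1\otimes H^1$. Moving a degree-one class past another gives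
$$\int(a\otimes b)\cup(a'\otimes b')=-\int aa'\int bb'.$$
The swap sends $a'\otimes b'$ to $p_2^*a'\cup p_1^*b'=-\,b'\otimes a'$. So $(a\otimes b)^*\circ((a'\otimes b')^t)^*$ is $x\mapsto-(\int a'x)(\int bb')\,a$, with trace $-(\int a'a)(\int bb')=\int aa'\int bb'$. This is minus the intersection number just computed. Now use bilinearity. $\square$

As a check, $\Delta\cdot\Delta=1+1-2g=2-2g$ for the diagonal.

**Proposition 5.** Let $g\ge2$. If $Y\cdot Y<0$ for some prime $\ell\nmid DN$, then $\mathrm{Aut}(X_{\mathbb{C}})=W$.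

*Proof.* Let $u\in\mathrm{Aut}(X_{\mathbb{C}})$ and $Y'=(u\times u)(Y)$.

**Step 1: $[Y']=[Y]$.** The degrees of $Y'$ and $Y$ agree. The class of $Y'$ is the pullback of $[Y]$ under $u^{-1}\times u^{-1}$. A term $a\otimes b$ becomes $(u^{-1})^*a\otimes(u^{-1})^*b$, which acts by $x\mapsto(\int b\cdot u^*x)\,(u^{-1})^*a$. So $Y'^*=(u^*)^{-1}\circ T_\ell^*\circ u^*$, which equals $T_\ell^*$ by Lemma 3. By Lemma 4, $[Y']=[Y]$.

**Step 2: $Y'=Y$.** We have $Y\cdot Y'=Y\cdot Y<0$ and both curves are irreducible. Distinct irreducible curves do not have negative intersection number.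

**Step 3: $u$ preserves the elliptic points.** The automorphism $u\times u$ restricts to $Y$ and lifts to an automorphism $\tilde u$ of the normalization $X_\alpha$ with $\pi_1\tilde u=u\pi_1$. So $u$ carries the ramification indices of $\pi_1$ above $P$ to those above $u(P)$. By Lemma 2, $u$ permutes the elliptic points and preserves their orders. By Proposition 1, $u\in W$. Conversely $W\subset\mathrm{Aut}(X_{\mathbb{C}})$. $\square$

Note that Step 3 uses only $u\times u$ preserving $Y$, not the genus; this is the claim about $X_{14}$ made in Section 5.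

## 7. $Y\cdot Y$ in terms of the genus and a fixed-point number

Let $Z$ be the cycle of $T'$ on $X\times X$ and $\Delta$ the diagonal. The purpose of this section is to isolate the two competing terms in $Y\cdot Y$.

The diagonal is not a component of $Z$. Otherwise, for some $x\in\Theta'$, $\gamma\in\Gamma$, we would have $xz=\gamma z$ for uncountably many $z$, so $x\in\mathbb{Q}^*\Gamma$, and by norms $x=\pm\ell\gamma\in\ell\mathcal{O}$, a contradiction. So $\Delta\cdot Z\ge0$.

By (3) and symmetry,
$$Y\cdot Y=2(\ell+1)^2-\mathrm{tr}(T_\ell^2\mid H^1),\qquad\Delta\cdot Z=2\ell(\ell+1)-\mathrm{tr}(T'\mid H^1).\tag{4}$$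
By (2) and $\dim H^1=2g$, $\mathrm{tr}(T_\ell^2\mid H^1)=\mathrm{tr}(T'\mid H^1)+2g(\ell+1)$. Hence
$$Y\cdot Y=2(\ell+1)^2-2g(\ell+1)-2\ell(\ell+1)+\Delta\cdot Z,$$
that is,
$$Y\cdot Y=-2(\ell+1)(g-1)+\Delta\cdot Z.\tag{5}$$

So we must bound $\Delta\cdot Z$ by less than $2(\ell+1)(g-1)$. In genus $1$ formula (5) reads $Y\cdot Y=\Delta\cdot Z\ge0$, consistent with the failure seen on $X_{14}$. The genus grows roughly like $\varphi(D)\psi(N)/12$, while $\Delta\cdot Z$ counts elements of $\mathcal{O}$ of norm $\ell^2$ with a fixed point, which is a class number sum.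

## 8. Counting optimal embeddings

An order in an imaginary quadratic field $K$ is $R=\mathbb{Z}+c\,\mathcal{O}_K$ with conductor $c\ge1$. It is determined by its discriminant $c^2\,\mathrm{disc}(\mathcal{O}_K)$. For instance discriminant $-36$ is the order of conductor $3$ in $\mathbb{Q}(i)$. Let $h(R)=|\mathrm{Pic}\,R|$.

**Definition.** An embedding $f:R\to\mathcal{O}$, extended to $K\to B$, is *optimal* if $f(K)\cap\mathcal{O}=f(R)$.

**Definition.** Let $\{\frac Rp\}=1$ if $p$ divides the conductor of $R$, and $\{\frac Rp\}=\left(\frac{\mathrm{disc}R}p\right)$ otherwise. Put $m_p(R)=1-\{\frac Rp\}$ for $p\mid D$ and $m_p(R)=1+\{\frac Rp\}$ for $p\mid N$. Thus $0\le m_p(R)\le2$.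

For example, let $R$ have discriminant $-12$ (conductor $2$ in $\mathbb{Q}(\sqrt{-3})$). If $2\mid D$, then $m_2(R)=0$; if $17\mid D$, then $m_{17}(R)=2$, since $17$ is inert.

**Lemma 6 (Eichler).** The number of optimal embeddings $R\to\mathcal{O}$ up to conjugation by $\Gamma$ is $2h(R)\prod_{p\mid DN}m_p(R)$.

**Example.** Let $D=6$, $N=1$, $R=\mathbb{Z}[i]$. The count is $2\cdot1\cdot1\cdot2=4$. An optimal embedding is an $x\in\mathcal{O}$ with $x^2=-1$; $x$ and $-x$ have the same fixed point in $\mathcal{H}$. This gives $4/2=2$ elliptic points of order $2$, in agreement with the table in Section 2.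

*Proof.* If $K$ does not embed in $B$, then, $B$ being indefinite, some $p\mid D$ splits in $K$. Then $m_p(R)=0$ and both sides vanish. Otherwise fix $K\subset B$. By Skolem–Noether all embeddings are $x\mapsto b^{-1}xb$ with $b\in K^*\backslash B^*$ ($K$ is its own centralizer), and conjugation by $\gamma\in\Gamma$ changes $b$ to $b\gamma$. The embedding is optimal if and only if $bOb^{-1}\cap K=R$ with $O=\mathcal{O}$, that is, if and only if for all $p$
$$b\in\mathcal{E}_p:=\{b\in B_p^*:b\mathcal{O}_pb^{-1}\cap K_p=R_p\}.$$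
Let $\hat{\mathcal{E}}\subset\hat B^*$ be the set of elements with all components in the $\mathcal{E}_p$.

**Step 1: pass from $\Gamma$ to $\mathcal{O}^*$, to make the problem adelic.** With $\varepsilon$ as in Section 2, $\mathcal{O}^*=\Gamma\sqcup\varepsilon\Gamma$. Each class $K^*b\mathcal{O}^*$ is the union of $K^*b\Gamma$ and $K^*b\varepsilon\Gamma$. These are distinct: if $kb=b\varepsilon\gamma$, then $\mathrm{nrd}\,k=-1$, impossible as $K$ is imaginary. So the count for $\Gamma$ is twice the count for $\mathcal{O}^*$.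

**Step 2: separate the class number from local counts.** Since $\hat B^*=B^*\hat{\mathcal{O}}^*$ and $B^*\cap\hat{\mathcal{O}}^*=\mathcal{O}^*$, we have $B^*/\mathcal{O}^*=\hat B^*/\hat{\mathcal{O}}^*$. So the number of $\mathcal{O}^*$-classes is $|K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*|$. Map this set to $\hat K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*$. For $\hat b\in\hat{\mathcal{E}}$ we have $\hat K^*\cap\hat b\hat{\mathcal{O}}^*\hat b^{-1}=\hat R^*$, so the fibre over the class of $\hat b$ is $K^*\backslash\hat K^*/\hat R^*$, of size $h(R)$. Next, for almost all $p$ we have $p\nmid DN$ and $\mathcal{O}_p\cap K_p=R_p$, so $1\in\mathcal{E}_p$. Put $n_p=|K_p^*\backslash\mathcal{E}_p/\mathcal{O}_p^*|$; we will see that $n_p=1$ for $p\nmid DN$. If some $\mathcal{E}_p$ is empty, all is zero. Otherwise $\hat K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*$ is the product of the local sets. Every family of local classes is represented by an element of $\hat{\mathcal{E}}$ (take the component $1$ at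 almost all $p$). If $b_p=k_pb'_po_p$ for all $p$ with $k_p\in K_p^*$, $o_p\in\mathcal{O}_p^*$, then for almost all $p$ both $b_p,b_p'$ lie in $\mathcal{O}_p^*$, so $k_p\in K_p\cap\mathcal{O}_p^*=R_p^*$ and $(k_p)\in\hat K^*$. Hence the number of $\mathcal{O}^*$-classes is $h(R)\prod_pn_p$.

**Step 3: $n_p=1$ for $p\nmid DN$.** Identify $B_p=\mathrm{End}_{\mathbb{Q}_p}(K_p)$ with $K_p$ acting by multiplication. Then $\mathcal{O}_p=\mathrm{End}(\Lambda_0)$ for a lattice $\Lambda_0$, and $b\mapsto b\Lambda_0$ identifies $\mathcal{E}_p/\mathcal{O}_p^*$ with the lattices $\Lambda\subset K_p$ with multiplier ring $R_p$. We claim that every such $\Lambda$ is $kR_p$ with $k\in K_p^*$. Choose a basis $(v_0,w_0)$ of $\Lambda$. The form $N_{K_p/\mathbb{Q}_p}(mv_0+nw_0)$ is not zero; scale it by a constant $a\in\mathbb{Q}_p^*$ to a primitive form $q(m,n)=Am^2+Bmn+Cn^2$ over $\mathbb{Z}_p$. One of $q(1,0)=A$, $q(0,1)=C$, $q(1,1)=A+B+C$ is a unit (if $A,C$ are not units, $B$ is). So some primitive vector $v\in\Lambda$ has $aN(v)\in\mathbb{Z}_p^*$;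 in particular $v\in K_p^*$. Complete $v$ to a basis $(v,w)$ and put $\tau=w/v$. Then $aN(v)\cdot N(m+n\tau)$ is an integral form and $aN(v)$ is a unit, so $N(m+n\tau)$ is an integral form and $\tau$ is integral over $\mathbb{Z}_p$. Thus $v^{-1}\Lambda=\mathbb{Z}_p+\mathbb{Z}_p\tau$ is a ring, equal to its own multiplier ring, which is $R_p$. So $\Lambda=vR_p$ and $n_p=1$.

**Step 4: $n_p=m_p(R)$ for $p\mid D$.** Here $K_p$ is a field, $\mathcal{O}_p$ is the unique maximal order, and $\mathcal{O}_p\cap K_p$ is the maximal order of $K_p$. So $\mathcal{E}_p=B_p^*$ if $R_p$ is maximal, and $\mathcal{E}_p=\emptyset$ otherwise, when $p$ divides the conductor and $m_p(R)=0$. In the maximal case $B_p^*/\mathcal{O}_p^*\cong\mathbb{Z}$ via the valuation of $\mathrm{nrd}$. The valuations of norms from $K_p^*$ fill $2\mathbb{Z}$ if $K_p$ is unramified and $\mathbb{Z}$ if it is ramified. So $n_p=2$, respectively $1$, which is $m_p(R)$.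

**Step 5: $n_p=m_p(R)$ for $p\mid N$.** Again let $B_p=\mathrm{End}_{\mathbb{Q}_p}(K_p)$. Now $\mathcal{E}_p/\mathcal{O}_p^*$ is the set of pairs $\Lambda\supset\Lambda'$ of lattices in $K_p$ of index $p$ whose multiplier rings $S,S'$ satisfy $S\cap S'=R_p$. The orders of $K_p$ form a chain, so $S=R_p$ or $S'=R_p$. We count pairs up to $K_p^*$, using Step 3 to scale.

* Suppose $S=R_p$. Scale to $\Lambda=R_p$, leaving the freedom of $R_p^*$. Then $S'\supset R_p$, so $\Lambda'$ is an ideal of index $p$ in $R_p$, and it is stable under $R_p^*$. Such ideals contain $pR_p$. Writing $R_p/pR_p=\mathbb{F}_p[T]/(F)$ with $F$ a monic quadratic polynomial, they correspond to the roots of $F$ in $\mathbb{F}_p$, of which there are $1+\left(\frac{\mathrm{disc}R}p\right)$.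
* Suppose $S\supsetneq R_p=S'$. Scale to $\Lambda'=R_p$. From $\Lambda\supset\Lambda'\supset p\Lambda$ we see that $p\Lambda$ is an ideal of index $p$ of $R_p$ with multiplier ring larger than $R_p$. There is none if $R_p$ is maximal. If $p$ divides the conductor, $R_p=\mathbb{Z}_p+pR_0$ with $R_0$ the order containing $R_p$ with index $p$. As $p\mid\mathrm{disc}R$, there is exactly one ideal of index $p$. It is $pR_0$, with multiplier ring $R_0$, so it qualifies.

So $n_p=1+\left(\frac{\mathrm{disc}R}p\right)$ if $p$ does not divide the conductor, and $n_p=1+1=2$ if it does. In both cases $n_p=m_p(R)$. Combining the steps, the number of $\Gamma$-classes is $2h(R)\prod_{p\mid DN}m_p(R)$. $\square$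

## 9. The fixed-point number as a class number sum

**Lemma 7.**
$$\Delta\cdot Z=\sum_{|t|<2\ell}\ \sum_R\frac{2h(R)}{|R^*|}\prod_{p\mid DN}m_p(R),\tag{6}$$
where $R$ runs over the orders of discriminant $(t^2-4\ell^2)/f^2$, $f\ge1$, except that for $t\in\{0,\pm\ell\}$ only $f=1$ is taken.

*Proof.*

**Step 1: turn the intersection number into a count of elements with fixed points.** Let $\Gamma_\beta=\Gamma\cap\beta^{-1}\Gamma\beta$, $X_\beta=\Gamma_\beta\backslash\mathcal{H}$, with maps $\pi_1([z])=[z]$, $\pi_2([z])=[\beta z]$ to $X$. Then $Z=(\pi_1,\pi_2)_*[X_\beta]$, and by the projection formula $\Delta\cdot Z=\deg(\pi_1,\pi_2)^*\Delta$. Let $P=[z_0]$, $e=|\bar\Gamma_{z_0}|$, $\zeta=(z-z_0)/(z-\bar z_0)$. Then $q=\zeta^e$ is a local parameter at $P$, and $p_1^*q-p_2^*q$ is a local equation of $\Delta$ at $(P,P)$.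

The points $Q\in X_\beta$ with $\pi_1(Q)=\pi_2(Q)=P$ are the $Q=[\gamma z_0]$, $\gamma\in\Gamma$, such that $x:=\delta\beta\gamma$ fixes $z_0$ for some $\delta\in\Gamma$. Near $Q$ use the coordinate $\zeta(z)$ for the point $[\gamma z]$. Then $\pi_1$ gives $[z]$ and $\pi_2$ gives $[\beta\gamma z]=[xz]$, with $\zeta(xz)=\lambda_x\zeta(z)$ for a constant $\lambda_x$. So $\pi_1^*q-\pi_2^*q=(1-\lambda_x^e)\zeta^e$. Here $\lambda_x^e\ne1$: the group $\bar\Gamma_{z_0}$ acts through all $e$-th roots of unity, so $\lambda_x^e=1$ would mean that $x$ acts as some $\gamma'\in\Gamma_{z_0}$, so $x=\pm\ell\gamma'\in\ell\mathcal{O}$, a contradiction. A local parameter at $Q$ is $\zeta^{e_Q}$, $e_Q$ being the order of the stabilizer of $\gamma z_0$ in $\bar\Gamma_\beta$. So $Q$ contributes $e/e_Q$.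

The points of $X_\beta$ above $P$ correspond to the $\bar\Gamma_{z_0}$-orbits on $\Gamma_\beta\backslash\Gamma\cong\Gamma\backslash\Theta'$, with orbit size $e/e_Q$; the points $Q$ in question correspond to orbits of cosets $\Gamma x$ with $xz_0\in\Gamma z_0$. So the total contribution of $P$ is the number of such cosets. Each of them contains exactly $|\Gamma_{z_0}|$ elements fixing $z_0$. Hence
$$\Delta\cdot Z=\sum_{[z_0]\in\Gamma\backslash\mathcal{H}}\frac{\#\{x\in\Theta':xz_0=z_0\}}{|\Gamma_{z_0}|}.$$

**Step 2: rewrite this as a sum over conjugacy classes.** Let $x\in\Theta'$, $t=\mathrm{trd}\,x$. If $t=\pm2\ell$ then $(x\mp\ell)^2=0$, so $x=\pm\ell$, which is excluded. So $x$ is not scalar and has a fixed point in $\mathcal{H}$ if and only if $|t|<2\ell$. The fixed point $z_0$ is then unique. As in Section 2, $\Gamma_{z_0}=\Gamma\cap\mathbb{Q}(x)=R_x^*$ with $R_x=\mathbb{Q}(x)\cap\mathcal{O}$. Two elements of $\Theta'$ with the same fixed point $z_0$ can be $\Gamma$-conjugate only via $\Gamma_{z_0}$, which commutes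 with them, hence only if equal. So $\Delta\cdot Z=\sum_{[x]}|R_x^*|^{-1}$ over $\Gamma$-conjugacy classes of $x\in\Theta'$ with $|\mathrm{trd}\,x|<2\ell$.

**Step 3: count classes with given $t$ and $R_x$.** For fixed $t$ and $R$, fix a root $\rho\in R$ of $T^2-tT+\ell^2$. Then $f\mapsto f(\rho)$ is a bijection from optimal embeddings $f:R\to\mathcal{O}$ to elements $x\in\mathcal{O}$ of trace $t$ and norm $\ell^2$ with $R_x\cong R$, compatible with conjugation. Lemma 6 counts the classes. The orders $R$ that occur are those containing $\mathbb{Z}[\rho]$, of discriminant $(t^2-4\ell^2)/f^2$.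

**Step 4: impose $x\notin\ell\mathcal{O}$, i.e. $x/\ell\notin R_x$.** If $\ell\nmid t$ this is automatic, since $x/\ell$ has trace $t/\ell\notin\mathbb{Z}$. If $\ell\mid t$, then $t\in\{0,\pm\ell\}$, and $x/\ell$ has norm $1$ and trace $0$ or $\pm1$. So $\mathbb{Z}[x/\ell]$ is the maximal order of discriminant $-4$ or $-3$, and $\mathbb{Z}[x]$ has prime index $\ell$ in it. So the condition means $R_x=\mathbb{Z}[x]$, i.e. $f=1$. $\square$

Two examples with $N=1$ show both behaviours of $Y\cdot Y$.

**Example ($D=493=17\cdot29$, $\ell=2$).** Here $17\equiv1\bmod4$ gives $e_2=0$; $17\equiv29\equiv2\bmod3$ gives $e_3=4$. So $g-1=\frac{448}{12}-\frac43=36$. In (6): $t=0$ has only discriminant $-16$, and $17$ splits in $\mathbb{Q}(i)$. For $t=\pm1$, discriminant $-15\equiv2=6^2\bmod17$: $17$ splits. For $t=\pm2$ only discriminant $-12$, $h=1$, with $m_{17}=m_{29}=2$: total $2\cdot4=8$. For $t=\pm3$, discriminant $-7\equiv22\equiv14^2\bmod29$: $29$ splits. So $\Delta\cdot Z=8$ and $Y\cdot Y=-6\cdot36+8=-208<0$. Hence $\mathrm{Aut}(X_{493})=W_{493}$.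

**Example ($D=38$, $\ell=3$).** Here $g-1=1$. The discriminants and $\frac{2h}{|R^*|}m_2m_{19}$, with both signs of $t$ combined, are: $-36$: $2\cdot1\cdot2=4$; $-35$: $2\cdot(2\cdot2\cdot2)=16$; $-8$: $0$, as $-8\equiv7^2\bmod19$ ($-32$ has even conductor); $-27$: $0$, as $19\equiv1\bmod3$; $-20$: $2\cdot(2\cdot1\cdot2)=8$; $-11$: $2\cdot(1\cdot2\cdot2)=8$. So $\Delta\cdot Z=36$ and $Y\cdot Y=-8+36=28>0$. For this small $D$ Proposition 5 with $\ell=3$ says nothing; it is covered by fact (3).

## 10. Proof of Theorem A: five cases for $D$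

Let $N=1$, $g_D\ge2$, $\varphi=\varphi(D)$. By facts (2) and (3) we may assume $D>1500$ or $D\in\{493,583,667,697,943\}$. If $X_D$ has no elliptic points, Proposition 1 gives the result. Otherwise, by Proposition 5 and (5), it suffices to find a prime $\ell\nmid D$ with
$$2(\ell+1)(g_D-1)>\Delta\cdot Z.\tag{7}$$
(Here $\mathrm{Aut}(X_D)=\mathrm{Aut}(X_{\mathbb{C}})$ by fact (1).) Small $\ell$ is best, so we take the least prime not dividing $D$. When $210\mid D$ there are no elliptic points, so only $\ell=2,3,5,7$ are needed.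

Bounding every $m_p$ by $2$ is too wasteful. For $D=1590=2\cdot3\cdot5\cdot53$ we have $e_2=0$, $e_3=8$, $g_D-1=\frac{416}{12}-\frac83=32$. With $\ell=7$ and all $m_p\le2$, one gets (see Section 11) only $\Delta\cdot Z\le16\cdot13\cdot8=1664$, against $16\cdot32=512$ on the left of (7). So we compute $m_2,m_3,m_5$ exactly when these primes divide $D$.

For $p\mid D$: $m_p(R)=0$ if $p$ divides the conductor or $p$ splits; otherwise $m_p=1$ if $p$ ramifies and $m_p=2$ if $p$ is inert. An odd discriminant has $m_2=2$ exactly when it is $\equiv5\pmod8$. Write $d=t^2-4\ell^2$; terms for $\pm t$ are combined. The weight $\frac{2h}{|R^*|}$ equals $h$ except for discriminant $-4$ (value $\frac12$) and $-3$ (value $\frac13$). Recall that $r$ is even.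

The class numbers are found by listing the primitive reduced forms $(a,b,c)$: $|b|\le a\le c$, with $b\ge0$ if $|b|=a$ or $a=c$.

| disc | forms | disc | forms |
|---|---|---|---|
| $-7$ | $(1,1,2)$ | $-75$ | $(1,1,19),(3,3,7)$ |
| $-8$ | $(1,0,2)$ | $-84$ | $(1,0,21),(3,0,7),(2,2,11),(5,4,5)$ |
| $-11$ | $(1,1,3)$ | $-91$ | $(1,1,23),(5,3,5)$ |
| $-12$ | $(1,0,3)$ | $-100$ | $(1,0,25),(2,2,13)$ |
| $-15$ | $(1,1,4),(2,1,2)$ | $-115$ | $(1,1,29),(5,5,7)$ |
| $-16$ | $(1,0,4)$ | $-132$ | $(1,0,33),(3,0,11),(2,2,17),(6,6,7)$ |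
| $-19$ | $(1,1,5)$ | $-147$ | $(1,1,37),(3,3,13)$ |
| $-20$ | $(1,0,5),(2,2,3)$ | $-187$ | $(1,1,47),(7,3,7)$ |
| $-24$ | $(1,0,6),(2,0,3)$ | $-195$ | $(1,1,49),(7,1,7),(3,3,17),(5,5,11)$ |
| $-27$ | $(1,1,7)$ | $-40$ | $(1,0,10),(2,0,5)$ |
| $-35$ | $(1,1,9),(3,1,3)$ | $-51$ | $(1,1,13),(3,3,5)$ |
| $-36$ | $(1,0,9),(2,2,5)$ | $-52$ | $(1,0,13),(2,2,7)$ |

**Case 1: $D$ odd, $\ell=2$.** The weights are: $t=0$: discriminant $-16$ only, $1$; $t=\pm1$: $-15$, $4$; $t=\pm2$: $-12$ only, $2$; $t=\pm3$: $-7$, $2$. The sum is $9$, so with $m_p\le2$, $\Delta\cdot Z\le9\cdot2^r$, and (7) requires $6(g_D-1)>9\cdot2^r$. As $e_2,e_3\le2^r$, (1) gives $g_D-1\ge\frac\varphi{12}-\frac7{12}2^r$. So $\frac\varphi2-\frac72 2^r>9\cdot2^r$ suffices, i.e. $\varphi/2^r>25$.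

* $r=2$, $D>1500$: $\varphi\ge1500\cdot\frac23\cdot\frac45=800>100$.
* $D=493=17\cdot29$, $583=11\cdot53$, $667=23\cdot29$, $697=17\cdot41$, $943=23\cdot41$: $\varphi=448,520,616,640,880$, all $>100$.
* $r\ge4$: $\varphi/2^r=\prod_{p\mid D}\frac{p-1}2\ge1\cdot2\cdot3\cdot5=30>25$.

This settles all odd $D$, in particular the five listed values. From here on $D>1500$ is even.

**Case 2: $2\mid D$, $3\nmid D$, $\ell=3$.** Contributions including $m_2$:

| $t$ | $d$ | orders | contribution |
|---|---|---|---|
| $0$ | $-36$ | $-36$ only: $h=2$, $m_2=1$ | $2$ |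
| $\pm1$ | $-35$ | $-35$: $h=2$, $m_2=2$ | $8$ |
| $\pm2$ | $-32$ | $-8$: $h=1$, $m_2=1$ ($-32$ has even conductor) | $2$ |
| $\pm3$ | $-27$ | $-27$ only: $h=1$, $m_2=2$ | $4$ |
| $\pm4$ | $-20$ | $-20$: $h=2$, $m_2=1$ | $4$ |
| $\pm5$ | $-11$ | $-11$: $h=1$, $m_2=2$ | $4$ |

The total is $24$, so $\Delta\cdot Z\le24\cdot2^{r-1}=12\cdot2^r$, and (7) requires $8(g_D-1)>12\cdot2^r$. The factor of $e_2$ at $2$ is $1$, so $e_2\le2^{r-1}$, and $e_3\le2^r$. Thus $8(g_D-1)\ge\frac23\varphi-2^r-\frac83 2^r$, and $\varphi/2^r>18+\frac32+4=23.5$ suffices.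

* $r=2$: $D=2q$, $q>750$, and $\varphi/4=(q-1)/4>23.5$.
* $r=4$: $D=2q_1q_2q_3$ with distinct $q_i\ge5$: $\varphi>750\cdot\frac45\cdot\frac67\cdot\frac{10}{11}>467>376=16\cdot23.5$.
* $r\ge6$: $\varphi/2^r\ge\frac12\cdot2\cdot3\cdot5\cdot6\cdot8=720$.

**Case 3: $6\mid D$, $5\nmid D$, $\ell=5$.** Contributions including $m_2m_3$:

| $t$ | $d$ | orders with $m_2m_3\ne0$ | contribution |
|---|---|---|---|
| $0$ | $-100$ | $-100$ only: $h=2$, $m_2m_3=1\cdot2$ | $4$ |
| $\pm1$ | $-99$ | none ($-99$: $3\mid$ cond; $-11$: $3$ splits) | $0$ |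
| $\pm2$ | $-96$ | $-24$: $h=2$, $1\cdot1$ ($-96$: $2\mid$ cond) | $4$ |
| $\pm3$ | $-91$ | $-91$: $h=2$, $2\cdot2$ | $16$ |
| $\pm4$ | $-84$ | $-84$: $h=4$, $1\cdot1$ | $8$ |
| $\pm5$ | $-75$ | $-75$ only: $h=2$, $2\cdot1$ | $8$ |
| $\pm6$ | $-64$ | $-4$: $\frac12$, $1\cdot2$ ($-64,-16$: $2\mid$ cond) | $2$ |
| $\pm7$ | $-51$ | $-51$: $h=2$, $2\cdot1$ | $8$ |
| $\pm8$ | $-36$ | $-4$: $\frac12$, $1\cdot2$ ($-36$: $3\mid$ cond) | $2$ |
| $\pm9$ | $-19$ | $-19$: $h=1$, $2\cdot2$ | $8$ |

The total is $60$, so $\Delta\cdot Z\le60\cdot2^{r-2}=15\cdot2^r$, and (7) requires $12(g_D-1)>15\cdot2^r$. The factor of $e_2$ at $2$ and that of $e_3$ at $3$ are $1$, so $e_2,e_3\le2^{r-1}$. Thus $12(g_D-1)\ge\varphi-\frac32 2^r-2\cdot2^r$, and $\varphi/2^r>15+\frac72=18.5$ suffices.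

* $r=2$ gives $D=6$, excluded by $D>1500$.
* $r=4$: $D=6q_1q_2$, $q_1q_2>250$, distinct $q_i\ge7$: $\varphi>2\cdot250\cdot\frac67\cdot\frac{10}{11}>389>296=16\cdot18.5$.
* $r\ge6$: $\varphi/2^r\ge\frac12\cdot1\cdot3\cdot5\cdot6\cdot8=360$.

**Case 4: $30\mid D$, $7\nmid D$, $\ell=7$.** Here $e_2=0$, as $5$ splits in $\mathbb{Q}(i)$. Contributions including $m_2m_3m_5$:

| $t$ | $d$ | orders with $m_2m_3m_5\ne0$ | contribution |
|---|---|---|---|
| $0$ | $-196$ | none ($5$ splits in $\mathbb{Q}(i)$) | $0$ |
| $\pm1$ | $-195$ | $-195$: $h=4$, $2\cdot1\cdot1$ | $16$ |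
| $\pm2$ | $-192$ | $-3$: $\frac13$, $2\cdot1\cdot2$ (others: $2\mid$ cond) | $8/3$ |
| $\pm3$ | $-187$ | $-187$: $h=2$, $2\cdot2\cdot2$ | $32$ |
| $\pm4$ | $-180$ | none ($-180$: $3\mid$ cond; $-20$: $3$ splits) | $0$ |
| $\pm5$ | $-171$ | none ($-171$: $3\mid$ cond; $-19$: $5$ splits) | $0$ |
| $\pm6$ | $-160$ | $-40$: $h=2$, $1\cdot2\cdot1$ ($-160$: $2\mid$ cond) | $8$ |
| $\pm7$ | $-147$ | $-147$ only: $h=2$, $2\cdot1\cdot2$ | $16$ |
| $\pm8$ | $-132$ | $-132$: $h=4$, $1\cdot1\cdot2$ | $16$ |
| $\pm9$ | $-115$ | $-115$: $h=2$, $2\cdot2\cdot1$ | $16$ |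
| $\pm10$ | $-96$ | none ($-96$: $2\mid$ cond; $-24$: $5$ splits) | $0$ |
| $\pm11$ | $-75$ | $-3$: $\frac13$, $2\cdot1\cdot2$ ($-75$: $5\mid$ cond) | $8/3$ |
| $\pm12$ | $-52$ | $-52$: $h=2$, $1\cdot2\cdot2$ | $16$ |
| $\pm13$ | $-27$ | $-3$: $\frac13$, $2\cdot1\cdot2$ ($-27$: $3\mid$ cond) | $8/3$ |

The total is $128$, so $\Delta\cdot Z\le128\cdot2^{r-3}=16\cdot2^r$, and (7) requires $16(g_D-1)>16\cdot2^r$. As $e_2=0$ and $e_3\le2^{r-1}$, $g_D-1\ge\frac\varphi{12}-\frac16 2^r$, and $\varphi/2^r>12+2=14$ suffices. Since $r$ is even, $r\ge4$.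

* $r=4$: $D=30q$, $q>50$, so $q\ge53$ and $\varphi/16=(q-1)/2\ge26$.
* $r\ge6$: $\varphi/2^r\ge\frac12\cdot1\cdot2\cdot5\cdot6\cdot8=240$.

**Case 5: $210\mid D$.** Then $e_2=0$ because $5\equiv1\bmod4$, and $e_3=0$ because $7\equiv1\bmod3$. There are no elliptic points, and Proposition 1 applies.

These cases exhaust all $D$. Hence $\mathrm{Aut}(X_D)=W_D$ whenever $g_D\ge2$, which is Theorem A. $\blacksquare$

## 11. Eichler levels: proof of Theorem B

**Part (a).** If $X$ has no elliptic points, the hypothesis of Proposition 1 holds for every automorphism.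

**Part (b): a criterion in terms of Hecke eigenvalues.** $T_\ell$ is self-adjoint on $S_2(\Gamma)$, so its eigenvalues are real, and $H^1(X,\mathbb{C})=S_2(\Gamma)\oplus\overline{S_2(\Gamma)}$ gives $\mathrm{tr}(T_\ell^2\mid H^1)=2\,\mathrm{tr}(T_\ell^2\mid S_2(\Gamma))$. By (4), $Y\cdot Y=2(\ell+1)^2-2\,\mathrm{tr}(T_\ell^2\mid S_2(\Gamma))<0$ under (b). Apply Proposition 5.

**Part (c): a uniform bound for $\Delta\cdot Z$.** By Lemma 7 and $m_p\le2$, $\Delta\cdot Z\le2^rS$ with $S=\sum_t\sum_R2h(R)/|R^*|$ over the pairs $(t,R)$ in Lemma 7. For $n>0$ let $H(n)$ be the Hurwitz class number, the sum of $2h(R)/|R^*|$ over the orders $R$ of discriminant $-n/f^2$, $f\ge1$, and put $H(0)=-\frac1{12}$. The Hurwitz–Kronecker class number relation is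
$$\sum_{t^2\le4n}H(4n-t^2)=2\sigma(n)-\sum_{d\mid n}\min(d,n/d)$$
(see Cohen, *A Course in Computational Algebraic Number Theory*, §5.3). For $n=\ell^2$ the right-hand side is $2(\ell^2+\ell+1)-(\ell+2)=2\ell^2+\ell$. To get $S$, remove the terms $t=\pm2\ell$, of total $-\frac16$, and the excluded orders $f=\ell$ for $t=0,\pm\ell$, which have discriminants $-4,-3,-3$ and total weight $\frac12+\frac23=\frac76$. So
$$S=2\ell^2+\ell+\tfrac16-\tfrac76=2\ell^2+\ell-1=(2\ell-1)(\ell+1).$$
(For $\ell=2$ this is $9$, as in Case 1; for $\ell=7$ it is $13\cdot8$, as used for $D=1590$.) By (5),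
$$Y\cdot Y\le(\ell+1)\big(-2(g-1)+2^r(2\ell-1)\big)<0$$
under (c). Apply Proposition 5.

**Part (d): from the primes dividing $DN$ to the genus.** Since $e_2,e_3\le2^r$, (1) gives $g-1\ge\frac1{12}\varphi(D)\psi(N)-\frac7{12}2^r$. The product in (d) is $\varphi(D)\psi(N)/2^r$. So (d) implies $g-1>2^r\,\frac{12\ell+1-7}{12}=2^{r-1}(2\ell-1)$, which is (c).

**Finiteness: only finitely many $(D,N)$ escape (d).** Suppose $\mathrm{Aut}(X_{\mathbb{C}})\ne W_{D,N}$ for some $(D,N)$ with $g\ge2$. Let $\ell$ be the least prime not dividing $DN$. Then (d) fails for $\ell$, so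
$$P:=\prod_{p\mid DN}\tfrac{p-1}2\le12\ell+1.$$
Suppose $\ell\ge19$, and let $\ell'\ge17$ be the preceding prime. All primes less than $\ell$ divide $DN$. Every factor of $P$ other than the one for $p=2$ is at least $1$, and the factors for $2,3,5,7,11,13$ have product $\frac12\cdot1\cdot2\cdot3\cdot5\cdot6=90$. So
$$P\ge90\cdot\tfrac{\ell'-1}2=45(\ell'-1)>24\ell'+1>12\ell+1,$$
where the last step uses $\ell<2\ell'$ (Bertrand's postulate). This is a contradiction. So $\ell\le17$ and $P\le12\cdot17+1=205$. For an odd prime $p\mid DN$ the product of the other factors of $P$ is at least $\frac12$, so $\frac{p-1}4\le205$, i.e. $p\le821$. Hence all primes dividing $DN$ are at most $821$, and as $DN$ is squarefree there are only finitely many exceptional pairs $(D,N)$. $\blacksquare$
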